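# Minimum cutsets of partitionable graphs and the two-clique conjecture

## 1. Three theorems on cutsets of size $2\omega-2$

**Setting.** Let $\alpha,\omega\ge 2$ be integers. An *$(\alpha,\omega)$-graph* is a graph $G=(V,E)$ with $n=\alpha\omega+1$ vertices such that for every vertex $v$ the graph $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. A graph is *partitionable* if it is an $(\alpha,\omega)$-graph for some $\alpha,\omega\geq 2$. An *$\omega$-clique* is a clique of size $\omega$. A set $C\subseteq V$ is a *cutset* if $G-C$ is not connected (or $C=V$).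

**Conjecture.** If $C$ is a cutset of cardinality $2\omega-2$ in a partitionable graph, then there are two disjoint $\omega$-cliques $K,L$ and $a\in K$, $b\in L$ with
$$C=(K\setminus\{a\})\cup(L\setminus\{b\}).\tag{1}$$

We say that *the conjecture holds for $(\alpha,\omega)$* if it is true for all cutsets of size $2\omega-2$ in all $(\alpha,\omega)$-graphs. The conjecture is **false**, and the following theorems say where it holds, and what survives everywhere.

**Theorem 1.** There is a $(3,4)$-graph with a vertex $v$ of degree $6=2\omega-2$ whose neighborhood $C$ contains three pairwise non-adjacent vertices. So $C$ is a cutset of size $2\omega-2$ that is not a union of two cliques, and the conjecture is false.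

**Theorem 2 (exact range).** The conjecture holds for $(\alpha,\omega)$ if and only if $\alpha=2$, or $\omega=2$, or $\alpha=\omega=3$. Moreover, for all $\alpha\ge 3$, $\omega\ge 4$ there is an $(\alpha,\omega)$-graph with a vertex $v$ of degree $2\omega-2$ such that $N(v)$ is a cutset containing a stable set of size $\min(\alpha,\omega-1)$. Hence $N(v)$ is not a union of fewer than $\min(\alpha,\omega-1)$ cliques.

The third theorem uses some facts that we prove in Section 3. An $(\alpha,\omega)$-graph has exactly $n$ $\omega$-cliques $K_1,\dots,K_n$ and exactly $n$ stable sets $S_1,\dots,S_n$ of size $\alpha$, and they can be indexed so that $|K_i\cap S_j|=1-\delta_{ij}$. For every vertex $u$, the cliques $K_i$ with $u\in S_i$ form a partition of $V\setminus\{u\}$, which we call $\mathcal C(u)$.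

**Theorem 3 (structure).** Let $C\ne V$ be a cutset of an $(\alpha,\omega)$-graph $G$, and let $V\setminus C=V_1\sqcup V_2$ with $V_1,V_2\neq\emptyset$ and no edges between $V_1$ and $V_2$. For $s=1,2$ let $\mathcal K_s$ be the set of indices $i$ with $K_i\cap V_s\ne\emptyset$, let $N_s=|\mathcal K_s|$, and let $N_0$ be the number of $\omega$-cliques inside $C$. Then
$$|C|\ge 2\omega-2+N_0 .$$
If $|C|=2\omega-2$, then $N_0=0$, $N_s=|V_s|+\omega-1$ for $s=1,2$, and the following hold.

1. $V_2\cup C$ has a partition into stable sets $T_1,\dots,T_\omega$, each meeting every $K_l$, $l\in\mathcal K_2$, exactly once. $V_1\cup C$ has a partition into stable sets $T'_1,\dots,T'_\omega$, each meeting every $K_l$, $l\in\mathcal K_1$, exactly once. The cliques meeting $V_1$ are partitioned into families $\mathcal P_1,\dots,\mathcal P_\omega$ such that for all $u\in T_j$, $\mathcal P_j$ is the set of members of $\mathcal C(u)$ meeting $V_1$. Similarly the cliques meeting $V_2$ are partitioned into $\mathcal Q_1,\dots,\mathcal Q_\omega$, such that for all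 $u\in T'_k$, $\mathcal Q_k$ is the set of members of $\mathcal C(u)$ meeting $V_2$. So $\bigcup\mathcal P_j=V_1\sqcup C_j$ with $C_j\subseteq C\setminus T_j$, and $\bigcup\mathcal Q_k=V_2\sqcup D_k$ with $D_k\subseteq C\setminus T'_k$.
2. Let $H$ be the bipartite graph with left vertices $\ell_1,\dots,\ell_\omega$, right vertices $r_1,\dots,r_\omega$, and one edge $\ell_jr_k$ for each $w\in C\cap T_j\cap T'_k$. Then $H$ is a simple forest with exactly two components $H_1,H_2$. Edges of $H$ sharing an end are non-adjacent vertices of $G$.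
3. With suitable naming, $H_1$ is the subdivision (each edge subdivided once) of a tree $\Theta_1$ on its left vertices, and $H_2$ is the subdivision of a tree $\Theta_2$ on its right vertices. With $a=|\Theta_1|$, $b=|\Theta_2|$ (numbers of vertices) we have $a,b\ge 1$ and $a+b=\omega+1$.
4. If $\ell_j\in H_1$, then $C_j=E(H_2)\cup\{$edges of $H_1$ whose left end is farther from $\ell_j$ than their right end$\}$. If $\ell_j\in H_2$, then $C_j=\{$edges of $H_2$ whose left end is farther from $\ell_j\}$. If $r_k\in H_1$, then $D_k=\{$edges of $H_1$ whose right end is farther from $r_k\}$. If $r_k\in H_2$, then $D_k=E(H_1)\cup\{$edges of $H_2$ whose right end is farther from $r_k\}$. Moreover $|V_1|\equiv a+1$ and $|V_2|\equiv b+1\pmod\omega$.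

Here an edge of $H$ *is* an element of $C$; that is how $E(H_2)$ can be a part of $C_j\subseteq C$.

## 2. Odd cycles, webs, and the meaning of the statements

The notation $\alpha,\omega$ is justified: in an $(\alpha,\omega)$-graph the maximum clique size is $\omega$ and the maximum stable set size is $\alpha$. Indeed, a clique with $\omega+1$ vertices would avoid some vertex $v$, because $n\ge 2\omega+1>\omega+1$. But $G-v$ is covered by $\omega$ stable sets, each with at most one vertex of the clique. The other statement follows because the complement of an $(\alpha,\omega)$-graph is an $(\omega,\alpha)$-graph.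

**Example (odd cycles).** The cycle $C_{2\alpha+1}$ with $\alpha\ge2$ is an $(\alpha,2)$-graph: deleting a vertex leaves a path with $2\alpha$ vertices, which is partitioned by $\alpha$ disjoint edges, and also by two stable sets of size $\alpha$.

**Example (webs).** Let $V=\mathbb Z_n$, $n=\alpha\omega+1$, with $i\sim j$ if $i\neq j$ and their cyclic distance is at most $\omega-1$. Delete $v$. The remaining $v+1,\dots,v+\alpha\omega$ can be cut into $\alpha$ runs of $\omega$ consecutive points, which are cliques. The sets $\{v+r,v+r+\omega,\dots,v+r+(\alpha-1)\omega\}$, $1\le r\le\omega$, also partition them. Cyclically consecutive points of such a set differ by $\omega$ or, at the wrap-around, by $n-(\alpha-1)\omega=\omega+1$, so the set is stable. Hence the web is an $(\alpha,\omega)$-graph.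

In the web, $N(v)=\{v\pm1,\dots,v\pm(\omega-1)\}$ has $2\omega-2$ elements, and $n-1-(2\omega-2)>0$ vertices are not adjacent to $v$. So $N(v)$ is a cutset. It has the form (1): take $K=\{v+1,\dots,v+\omega\}$, $a=v+\omega$, and $L=\{v-\omega,\dots,v-1\}$, $b=v-\omega$. These are disjoint since $2\omega+1\le n$. The conjecture says that every cutset of this size looks like this one.

The number $2\omega-2$ is the smallest that can occur. It is known that every partitionable graph is $(2\omega-2)$-connected, and the web shows that the bound is sharp. We will not need to quote this, since the first part of Theorem 3 contains the bound. Note also that $2\omega-2<n$, so a cutset of size $2\omega-2$ is never all of $V$; it really disconnects $G$.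

The conjecture comes from the paper "The Connectivity of Minimal Imperfect Graphs" (http://pagesperso.g-scop.grenoble-inp.fr/~seboa/sebo_files/papers/jgtconn96.pdf). Theorem 1 refutes it, in the strongest sense that $C$ is not covered by two cliques of any kind. Theorem 2 says that apart from the two degenerate cases $\omega=2$ and $\alpha=2$ only $\alpha=\omega=3$ is good, and that for $\alpha\ge3$, $\omega\geq 4$ the number of cliques needed to cover $C$ can be as large as $\min(\alpha,\omega-1)$ or larger. Theorem 3 explains the shape: a minimum cutset is the edge set of two subdivided trees. In Section 9 we see that (1) forces these trees to be paths, and that the graph of Theorem 1 realizes a star.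

## 3. Incidence matrices of cliques and stable sets

Everything rests on one matrix identity. We write it for abstract set systems, because we use it twice: to *analyze* partitionable graphs and to *build* them. Throughout, $J$ is an all-ones matrix, $I$ an identity matrix, $\mathbf 1$ an all-ones vector, $\mathbf 1_X$ the indicator vector of a set $X$, and $[\,\cdot\,]$ is $1$ or $0$ according to whether the statement is true.

**Lemma 4.** Let $n=\alpha\omega+1$ with $\alpha,\omega\ge2$. Let $P$ be an $n$-set, $F_1,\dots,F_n\subseteq P$ sets of size $\omega$ and $T_1,\dots,T_n\subseteq P$ sets of size $\alpha$ with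
$$|F_i\cap T_j|=1-\delta_{ij}\qquad(1\le i,j\le n).$$
Let $A,B$ be the matrices whose rows are the incidence vectors of the $F_i$ and of the $T_i$. Then $A,B$ are nonsingular, every $p\in P$ lies in exactly $\omega$ of the $F_i$ and in exactly $\alpha$ of the $T_i$, and $B^TA=J-I$.

Let $\Delta$ be the graph on $\{1,\dots,n\}$ with $i\sim j$ iff $i\neq j$ and $F_i\cap F_j\ne\emptyset$. For $p\in P$ put $c_p=\{i:p\in F_i\}$ and $s_p=\{i:p\in T_i\}$. Then $\Delta$ is an $(\alpha,\omega)$-graph, each $s_p$ is stable in $\Delta$, and the $\omega$-cliques of $\Delta$ are exactly the sets $c_p$.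

**Step 1: the transposed identity.** The hypothesis says $AB^T=J-I$. Since $n\ge2$, $J-I$ is nonsingular, so $A$ and $B$ are. The row sums give $AJ=\omega J$ and $BJ=\alpha J$. Hence
$$A\left(\tfrac1\omega J-B^T\right)=J-(J-I)=I .$$
A one-sided inverse of a square matrix is two-sided, so $(\frac1\omega J-B^T)A=I$, i.e. $B^TA=\frac1\omega\mathbf 1a^T-I$ where $a^T=\mathbf 1^TA$ is the vector of column sums of $A$. Transposing the hypothesis, $BA^T=J-I$, and the same computation gives $A^TB=\frac1\alpha\mathbf 1b^T-I$ with $b^T=\mathbf 1^TB$; transposing, $B^TA=\frac1\alpha b\mathbf 1^T-I$. Comparing the $(p,q)$ entries of the two formulas, $a_q/\omega=b_p/\alpha$ for all $p,q$. So $a$ and $b$ are constant vectors. Since $\sum_q a_q=n\omega$ and $\sum_p b_p=n\alpha$, we get $a_q=\omega$ and $b_p=\alpha$ for all $p,q$, and $B^TA=J-I$. Read entrywise: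
$$|c_p|=\omega,\qquad |s_p|=\alpha,\qquad |s_p\cap c_q|=1-\delta_{pq}.$$

**Step 2: $\Delta$ is an $(\alpha,\omega)$-graph.** Each $c_p$ is a clique, since any two of its members contain $p$. Each $s_p$ is stable: if distinct $i,j\in s_p$ were adjacent, there would be $q\in F_i\cap F_j$, so $i,j\in s_p\cap c_q$, contradicting $|s_p\cap c_q|\le1$. Fix a vertex $i$. Among the $\omega$ sets $s_p$ with $p\in F_i$, a vertex $j$ lies in exactly $|F_i\cap T_j|=1-\delta_{ij}$. Among the $\alpha$ sets $c_p$ with $p\in T_i$, it lies in exactly $|T_i\cap F_j|=1-\delta_{ij}$. So these are partitions of $\Delta-i$ into $\omega$ stable sets of size $\alpha$ and into $\alpha$ cliques of size $\omega$.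

**Step 3: there are no other $\omega$-cliques.** Let $Y$ be an $\omega$-clique of $\Delta$. As $s_p$ is stable, $|s_p\cap Y|\le1$ for all $p$. Also $\sum_p|s_p\cap Y|=\sum_{i\in Y}|T_i|=\alpha\omega=n-1$. So exactly one $p_0$ has $s_{p_0}\cap Y=\emptyset$, and the vector $B^T\mathbf 1_Y=(|s_p\cap Y|)_p$ equals $\mathbf 1-e_{p_0}=B^T\mathbf 1_{c_{p_0}}$. As $B$ is nonsingular, $Y=c_{p_0}$. $\square$

**Lemma 5 (standard facts; Padberg; Bland–Huang–Trotter).** An $(\alpha,\omega)$-graph $G$ has exactly $n$ $\omega$-cliques $K_1,\dots,K_n$ and exactly $n$ stable sets $S_1,\dots,S_n$ of size $\alpha$, which can be indexed so that $|K_i\cap S_j|=1-\delta_{ij}$. Every vertex is in exactly $\omega$ of the $K_i$ and in exactly $\alpha$ of the $S_i$.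

**Step 1: a list of $n$ stable sets.** Fix a stable set $S$ of size $\alpha$, and for each $s\in S$ a partition of $G-s$ into $\omega$ stable sets of size $\alpha$. The set $S$ and all members of these partitions form a list $S_1,\dots,S_n$, as $1+\alpha\omega=n$. Every vertex is covered exactly $\alpha$ times: a vertex outside $S$ once by each of the $\alpha$ partitions, a vertex $u\in S$ once by $S$ and once by each of the $\alpha-1$ partitions with $s\ne u$.

**Step 2: matching cliques.** For each $i$ pick $u\in S_i$ and a partition of $G-u$ into $\alpha$ $\omega$-cliques. The set $S_i\setminus\{u\}$ has $\alpha-1$ elements, so one of the $\alpha$ cliques misses it; that clique does not contain $u$ either. Call it $K_i$, so $K_i\cap S_i=\emptyset$. For *every* $\omega$-clique $K$ we have $|K\cap S_j|\le1$ and $\sum_j|K\cap S_j|=\alpha\omega=n-1$, so $K$ misses exactly one index $j$. Hence $|K_i\cap S_j|=1-\delta_{ij}$.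

**Step 3: nothing else exists.** Lemma 4 applies to $F_i=K_i$, $T_i=S_i$, $P=V$. It gives the statement about numbers of cliques and stable sets through a vertex, and that the incidence matrices $A$ (rows $K_i$) and $B$ (rows $S_i$) are nonsingular; in particular the $K_i$ are distinct and so are the $S_i$. If an $\omega$-clique $K$ misses $S_i$, then $B\mathbf 1_K=\mathbf 1-e_i=B\mathbf 1_{K_i}$, so $K=K_i$. If $S'$ is a stable set of size $\alpha$, then $|K_i\cap S'|\le1$ and $\sum_i|K_i\cap S'|=\omega\alpha=n-1$, so $S'$ misses exactly one $K_j$, $A\mathbf 1_{S'}=A\mathbf 1_{S_j}$ and $S'=S_j$. $\square$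

For a partitionable graph we keep the matrices $A,B$ of Lemma 5. Then
$$A^{-1}=\tfrac1\omega J-B^T,\qquad B^TA=J-I.\tag{2}$$
The $(u,w)$ entry of $B^TA$ counts the $i$ with $u\in S_i$ and $w\in K_i$. So the cliques $K_i$ with $u\in S_i$ cover every vertex other than $u$ exactly once and do not cover $u$: they are the partition $\mathcal C(u)$ of $V\setminus\{u\}$. For example, in the cycle $C_5$ on $\mathbb Z_5$ the edge $\{1,2\}$ misses the stable set $\{0,3\}$ and $\{3,4\}$ misses $\{0,2\}$; so $\mathcal C(0)=\{\{1,2\},\{3,4\}\}$.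

## 4. The cases $\omega=2$ and $\alpha=2$

**Case $\omega=2$.** By Lemma 5 every vertex lies in exactly two edges, so $G$ is a disjoint union of cycles. As $n=2\alpha+1$ is odd, one of them is odd. If there were another component, deleting a vertex of it would leave a graph with an odd cycle, which is not a union of two stable sets. So $G=C_{2\alpha+1}$, of length at least $5$. A cutset with two elements consists of non-adjacent vertices $x,y$, since deleting two adjacent vertices of a cycle leaves a path. Let $x^+,y^+$ be the clockwise neighbors. Then $K=\{x,x^+\}$ and $L=\{y,y^+\}$ are edges, disjoint because $x,y$ are distinct and non-adjacent, and $C=(K\setminus\{x^+\})\cup(L\setminus\{y^+\})$.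

**Case $\alpha=2$.** The complement of $G$ is an $(\omega,2)$-graph, hence by the first case a cycle on $\mathbb Z_n$ with $n=2\omega+1\ge5$. If $|C|=2\omega-2$, then $G-C$ has three vertices and is disconnected. So one of them is non-adjacent in $G$ to the other two, i.e. adjacent to both in the cycle. We may assume $V\setminus C=\{-1,0,1\}$, so $C=\{2,\dots,2\omega-1\}$. The sets $K=\{1,3,\dots,2\omega-1\}$ and $L=\{2,4,\dots,2\omega\}$ are stable in the cycle: consecutive elements differ by $2$, and at the wrap-around by $3$. So they are disjoint $\omega$-cliques of $G$, and $C=(K\setminus\{1\})\cup(L\setminus\{2\omega\})$.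

So the conjecture holds for $\omega=2$ and for $\alpha=2$.

## 5. A degree-$(2\omega-2)$ vertex and its $\omega-2$ leftover neighbors

The simplest cutsets to try next are neighborhoods. Let $v$ have degree $2\omega-2$ and $C=N(v)$. There are $n-1-(2\omega-2)=(\alpha-2)\omega+2>0$ non-neighbors, so $C$ is a cutset.

Here is the natural line of attack. Choose $w\in C$ and a partition of $G-w$ into $\omega$-cliques. Exactly one of these cliques, say $L$, contains $v$, and $L\setminus\{v\}$ consists of $\omega-1$ vertices of $C$. So half of $C$ is a clique of the right form. What is left of $C$ is $w$ and the set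
$$C\setminus(L\cup\{w\}),\qquad\text{of size } (2\omega-2)-(\omega-1)-1=\omega-2 .$$
To finish one would like a choice of $w$ for which these $\omega-2$ vertices lie in one clique, then one containing $w$ as well. For $\omega=2$ the leftover set is empty, and for $\omega=3$ it is a single vertex. For $\omega\ge4$ it has at least two vertices, and here the argument stops: the partition of $G-w$ covers the leftover vertices by cliques that do not contain $v$, but nothing prevents it from using a different clique for each of them. In the next section, with $\omega=4$, the two leftover vertices lie in different cliques and are non-adjacent, *whichever* $w\in C$ we choose.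

## 6. A 13-vertex $(3,4)$-graph

Indices are in $\mathbb Z_3=\{1,2,3\}$. Let $V=\{v\}\cup\{x_i,y_i,a_i,b_i:i\in\mathbb Z_3\}$, so $|V|=13=3\cdot4+1$. The edges are, for all $i\ne j$ (and, where only $i$ occurs, for all $i$):
$$vx_i,\ vy_i,\ x_iy_j,\ x_ia_j,\ x_ib_i,\ x_ib_{i+1},\ y_iy_j,\ y_ia_{i-1},\ y_ib_{i+1},\ a_ia_j,\ b_ib_j,\ a_ib_j.$$
The non-edges are therefore
$$va_i,\ vb_i,\ x_ix_j,\ x_iy_i,\ x_ia_i,\ x_ib_{i-1},\ y_ia_i,\ y_ia_{i+1},\ y_ib_i,\ y_ib_{i-1},\ a_ib_i.$$
As a check of completeness: the first list has $45$ pairs ($3$ for each of the nine types $vx_i,vy_i,x_ib_i,x_ib_{i+1},y_iy_j,y_ia_{i-1},y_ib_{i+1},a_ia_j,b_ib_j$ and $6$ for each of $x_iy_j,x_ia_j,a_ib_j$), the second has $11\cdot3=33$, no pair is in both, and $45+33=\binom{13}{2}$.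

**Step 1: cliques and stable sets.** We name the sets that will form the partitions. From the edge list, these are cliques of size $4$:
$$Q=\{v,y_1,y_2,y_3\},\quad L_i=\{v,x_i,y_{i+1},y_{i-1}\},\quad E_i=\{x_i,a_{i-1},a_{i+1},b_i\},$$
$$F_i=\{x_i,a_{i-1},b_i,b_{i+1}\},\quad R_i=\{x_i,y_{i-1},a_{i+1},b_i\}.$$
For instance, in $R_i$ the pairs are $x_iy_{i-1}$, $x_ia_{i+1}$, $x_ib_i$, $y_{i-1}a_{i+1}$ (of type $y_ja_{j-1}$ with $j=i-1$, as $i-2=i+1$), $y_{i-1}b_i$ (of type $y_jb_{j+1}$), and $a_{i+1}b_i$; all are edges. From the non-edge list, these are stable sets of size $3$: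
$$X=\{x_1,x_2,x_3\},\quad Y_i=\{y_i,a_i,b_i\},\quad Z_i=\{x_i,y_i,b_{i-1}\},\quad W_i=\{x_i,y_i,a_i\},\quad U_i=\{v,a_i,b_i\}.$$

**Step 2: the partitions.** We show that the graph is a $(3,4)$-graph.

| removed vertex | three cliques of size $4$ | four stable sets of size $3$ |
|---|---|---|
| $v$ | $R_1,R_2,R_3$ | $X,Y_1,Y_2,Y_3$ |
| $x_i$ | $Q,\ E_{i+1},\ F_{i-1}$ | $Y_i,\ Z_{i-1},\ W_{i+1},\ U_{i-1}$ |
| $y_i$ | $L_i,\ E_{i+1},\ F_{i-1}$ | $X,\ Y_{i+1},\ Y_{i-1},\ U_i$ |
| $a_i$ | $L_i,\ F_{i-1},\ R_{i+1}$ | $Z_i,\ Z_{i+1},\ W_{i-1},\ U_{i+1}$ |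
| $b_i$ | $L_i,\ E_{i-1},\ R_{i+1}$ | $Z_{i-1},\ W_{i+1},\ W_i,\ U_{i-1}$ |

To check the rows, reduce the indices modulo $3$:
$$E_{i+1}=\{x_{i+1},a_i,a_{i-1},b_{i+1}\},\quad E_{i-1}=\{x_{i-1},a_{i+1},a_i,b_{i-1}\},\quad F_{i-1}=\{x_{i-1},a_{i+1},b_{i-1},b_i\},$$
$$R_{i+1}=\{x_{i+1},y_i,a_{i-1},b_{i+1}\},\quad Z_{i-1}=\{x_{i-1},y_{i-1},b_{i+1}\},\quad Z_{i+1}=\{x_{i+1},y_{i+1},b_i\}.$$
For instance, for $a_i$ the cliques cover $v,x_i,y_{i\pm1}$, then $x_{i-1},a_{i+1},b_{i-1},b_i$, then $x_{i+1},y_i,a_{i-1},b_{i+1}$: every vertex except $a_i$, once. The stable sets cover $x_i,y_i,b_{i-1}$, then $x_{i+1},y_{i+1},b_i$, then $x_{i-1},y_{i-1},a_{i-1}$, then $v,a_{i+1},b_{i+1}$. The other rows are read in the same way.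

**Step 3: the cutset.** Let $C=N(v)=\{x_1,x_2,x_3,y_1,y_2,y_3\}$, so $|C|=6=2\omega-2$. In $G-C$ the vertex $v$ is isolated and $a_1,\dots,b_3$ remain, so $C$ is a cutset. The set $\{x_1,x_2,x_3\}\subseteq C$ is stable, whereas a union of two cliques contains no three pairwise non-adjacent vertices. Hence (1) fails for all cliques $K,L$. This proves Theorem 1. $\square$

Compare with Section 5. For $w=y_i$ the clique through $v$ is $L_i$, and the leftover vertices are $x_{i+1}\in E_{i+1}$ and $x_{i-1}\in F_{i-1}$. For $w=x_i$ the clique through $v$ is $Q$, and the leftover vertices are again $x_{i+1},x_{i-1}$. They are non-adjacent in every case.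

## 7. Splitting a cyclic system: $\alpha\ge3$, $\omega\ge3$, $(\alpha,\omega)\ne(3,3)$

We now build counterexamples for all these parameters. By Lemma 4 it is enough to produce $n$ pairs $(F,T)$ of sets with the right intersections. We start from a cyclic system with parameters $(\alpha-1,\omega)$, add $\omega$ new points forming a set $K$, and replace $\omega-1$ of the cyclic sets $M$ by *two* sets each, obtained by cutting $K$ and $M$ into two parts and recombining them crosswise. Each of the $2\omega-2$ sets so obtained meets $K$, and they will be the neighbors of the vertex $v=K$.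

Let $\alpha\ge3$, $\omega\ge3$, $\alpha_0=\alpha-1\ge2$, $N=\alpha_0\omega+1$.

**Step 1: the cyclic system.** This step gives the system with parameters $(\alpha_0,\omega)$. For $p\in\mathbb Z_N$ let
$$S(p)=\{p+1,\dots,p+\alpha_0\},\qquad M(p)=\{p+1+j\alpha_0:1\le j\le\omega\}.$$
The element of $M(p)$ with $j=\omega$ is $p+N=p$. Cyclically consecutive elements of $M(p)$ differ by $\alpha_0$, except that from $p$ to $p+1+\alpha_0$ the difference is $\alpha_0+1$. So a set of $\alpha_0$ consecutive points contains at most one point of $M(p)$, and it contains none only if it fits strictly between two consecutive elements. That requires $\alpha_0$ free places, which exist only between $p$ and $p+1+\alpha_0$, and then the set is $S(p)$. Thus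
$$|M(p)\cap S(q)|=1-\delta_{pq}.\tag{3}$$

**Step 2: blocks, gaps and special points.** This step chooses which sets $M(p)$ will be split. Choose $2\le k\le\min(\alpha,\omega-1)$, positive integers $m_1,\dots,m_k$ with sum $\omega-1$, and positive integers $g_1,\dots,g_k$ with sum $\alpha_0+1=\alpha$. Go once around $\mathbb Z_N$ and cut it into consecutive pieces: block $1$, gap $G_1$, block $2$, gap $G_2$, ..., block $k$, gap $G_k$, where block $s$ has $m_s\alpha_0$ points and $|G_s|=g_s$. The total is $(\omega-1)\alpha_0+\alpha_0+1=N$.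

Split block $s$ into consecutive intervals $I_{s,1},\dots,I_{s,m_s}$ of $\alpha_0$ points, with first points $\beta_{s,1},\dots,\beta_{s,m_s}$. Let $\beta_{s,m_s+1}=\beta_{s,1}+m_s\alpha_0$, the first point of $G_s$. Put $p_{s,t}=\beta_{s,t}-1$ for $1\le t\le m_s$, and call these $\omega-1$ points *special*. Then $I_{s,t}=S(p_{s,t})$. Put
$$M_{s,t}=M(p_{s,t})=\{\beta_{s,t}+j\alpha_0:1\le j\le\omega\},\qquad R_{s,t}=\{\beta_{s,\tau}:t<\tau\le m_s+1\},\qquad Q_{s,t}=M_{s,t}\setminus R_{s,t}.$$
Since $\beta_{s,\tau}=\beta_{s,t}+(\tau-t)\alpha_0$ and $1\le\tau-t\le m_s\le\omega$, we have $R_{s,t}\subseteq M_{s,t}$, and $|R_{s,t}|=m_s-t+1$.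

**Step 3: the new points.** We add $\omega$ points and decide which of them is attached to which $S(q)$. Let $K=\{c\}\cup\{u_{s,t}:1\le s\le k,\ 1\le t\le m_s\}$ be $\omega$ new points, put $u_{s,0}:=c$, and
$$U_{s,t}=\{u_{s,\tau}:t\le\tau\le m_s\},\qquad |U_{s,t}|=m_s-t+1=|R_{s,t}|.$$
Let $P=\mathbb Z_N\cup K$, so $|P|=N+\omega=\alpha\omega+1$.

Let $\mathcal B=\{\beta_{s,t}:1\le s\le k,\ 2\le t\le m_s+1\}$. Cyclically consecutive points of $\mathcal B$ differ by $\alpha_0$ (same $s$) or by $g_s+\alpha_0$ (from $\beta_{s,m_s+1}$ to $\beta_{s+1,2}$, the index $s$ being cyclic). So each $S(q)$ contains at most one point of $\mathcal B$. Define $w(q)=u_{s,t-1}$ if $\beta_{s,t}\in S(q)\cap\mathcal B$, and $w(q)=c$ if $S(q)\cap\mathcal B=\emptyset$. The points $\beta_{s,\tau}$ of $R_{s,t}$ belong to $\mathcal B$ and correspond to the points $u_{s,\tau-1}$ with $t\le\tau-1\le m_s$, which are exactly the points of $U_{s,t}$. Hence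
$$|S(q)\cap R_{s,t}|=[\,w(q)\in U_{s,t}\,].\tag{4}$$
Moreover
$$w(p_{s,t})=u_{s,t-1}.\tag{5}$$
Indeed, $S(p_{s,t})=I_{s,t}$. The points of $\mathcal B$ in block $s$ are the first points of $I_{s,2},\dots,I_{s,m_s}$, and the remaining points of $\mathcal B$ lie in other blocks or in gaps. So for $t\ge2$ the point of $\mathcal B$ in $I_{s,t}$ is $\beta_{s,t}$, and for $t=1$ there is none and $w(p_{s,1})=c=u_{s,0}$.

**Step 4: the pairs.** Let $T_q=S(q)\cup\{w(q)\}$ for all $q\in\mathbb Z_N$, and $\Gamma=G_1\cup\dots\cup G_k$, so $|\Gamma|=\alpha$. Take the following pairs $(F,T)$: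

* (i) $F=K$, $T=\Gamma$;
* (ii) for each $(s,t)$: $F'_{s,t}=(K\setminus U_{s,t})\cup R_{s,t}$, $T'_{s,t}=I_{s,t}\cup\{u_{s,t}\}$;
* (iii) for each $(s,t)$: $F''_{s,t}=U_{s,t}\cup Q_{s,t}$, $T''_{s,t}=T_{p_{s,t}}=I_{s,t}\cup\{u_{s,t-1}\}$ (using (5));
* (iv) for each non-special $p$: $F_p=M(p)$, $T_p$.

Their number is $1+2(\omega-1)+N-(\omega-1)=N+\omega=\alpha\omega+1$. All $F$ have size $\omega$, because $|U_{s,t}|=|R_{s,t}|$, and all $T$ have size $\alpha_0+1=\alpha$.

**Example.** Let $\alpha=3$, $\omega=4$, $k=3$, all $m_s=g_s=1$. Then $\alpha_0=2$, $N=9$; the blocks are $\{0,1\},\{3,4\},\{6,7\}$, the gaps $\{2\},\{5\},\{8\}$, the special points $8,2,5$. Writing $u_s$ for $u_{s,1}$ and dropping $t=1$, the $13$ pairs are as follows.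

| $F$ | $T$ | | $F$ | $T$ |
|---|---|---|---|---|
| $K=\{c,u_1,u_2,u_3\}$ | $\Gamma=\{2,5,8\}$ | | $F_0=\{3,5,7,0\}$ | $\{1,2,u_1\}$ |
| $F'_1=\{c,u_2,u_3,2\}$ | $\{0,1,u_1\}$ | | $F_1=\{4,6,8,1\}$ | $\{2,3,u_1\}$ |
| $F'_2=\{c,u_1,u_3,5\}$ | $\{3,4,u_2\}$ | | $F_3=\{6,8,1,3\}$ | $\{4,5,u_2\}$ |
| $F'_3=\{c,u_1,u_2,8\}$ | $\{6,7,u_3\}$ | | $F_4=\{7,0,2,4\}$ | $\{5,6,u_2\}$ |
| $F''_1=\{u_1,4,6,8\}$ | $\{0,1,c\}$ | | $F_6=\{0,2,4,6\}$ | $\{7,8,u_3\}$ |
| $F''_2=\{u_2,7,0,2\}$ | $\{3,4,c\}$ | | $F_7=\{1,3,5,7\}$ | $\{8,0,u_3\}$ |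
| $F''_3=\{u_3,1,3,5\}$ | $\{6,7,c\}$ | | | |

One sees that $F''_1,F''_2,F''_3$ are pairwise disjoint and all meet $K$: three pairwise non-adjacent neighbors of $v=K$.

**Step 5: the hypothesis of Lemma 4.** We show that every $T$ meets its own $F$ in $0$ points and every other $F$ in $1$ point.

*The sets $T_q$, any $q\in\mathbb Z_N$.* We have $|T_q\cap K|=1$, and $|T_q\cap M(p)|=1-\delta_{pq}$ by (3). By (4),
$$|T_q\cap F'_{s,t}|=[w(q)\notin U_{s,t}]+|S(q)\cap R_{s,t}|=[w(q)\notin U_{s,t}]+[w(q)\in U_{s,t}]=1 .$$
By (3) and (4),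
$$|T_q\cap F''_{s,t}|=[w(q)\in U_{s,t}]+|S(q)\cap M_{s,t}|-|S(q)\cap R_{s,t}|=|S(q)\cap M_{s,t}|=1-[q=p_{s,t}] .$$
So for non-special $q$ the set $T_q$ is disjoint from $F_q$ only. For special $q=p_{s,t}$, where $M(q)$ itself is not among the $F$'s, $T_q=T''_{s,t}$ is disjoint from $F''_{s,t}$ only.

*The sets $T'_{s,t}$.* Such a set arises from $T_{p_{s,t}}$ by replacing $u_{s,t-1}$ by $u_{s,t}$. These two points lie in the same sets $U_{s',t'}$, except that $U_{s,t}$ contains only $u_{s,t}$. (For $t=1$: $c$ lies in no $U_{s',t'}$ and $u_{s,1}$ only in $U_{s,1}$.) So the intersection sizes are the same as for $T_{p_{s,t}}$, except those with $F'_{s,t}$ and $F''_{s,t}$, which become $1-1=0$ and $0+1=1$. So $T'_{s,t}$ is disjoint from $F'_{s,t}$ only.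

*The set $\Gamma$.* It is disjoint from $K$. As $\Gamma$ is the complement in $\mathbb Z_N$ of the $\omega-1$ intervals $I_{s,t}=S(p_{s,t})$, (3) gives
$$|\Gamma\cap M(p)|=\omega-\sum_{s,t}|M(p)\cap S(p_{s,t})| ,$$
which is $\omega-(\omega-1)=1$ for non-special $p$ and $\omega-(\omega-2)=2$ for special $p$. Further $\Gamma\cap R_{s,t}=\{\beta_{s,m_s+1}\}$, because the other points of $R_{s,t}$ lie in block $s$. So $|\Gamma\cap F'_{s,t}|=1$ and $|\Gamma\cap F''_{s,t}|=|\Gamma\cap Q_{s,t}|=2-1=1$.

**Step 6: the vertex $K$.** Lemma 4 gives an $(\alpha,\omega)$-graph $\Delta$; we name its vertices by the sets $F$ (distinct, as rows of a nonsingular matrix). Let $v=K$. The sets $F_p$ are contained in $\mathbb Z_N$, so they are not adjacent to $v$. Each $F'_{s,t}$ contains $c$ and each $F''_{s,t}$ contains $u_{s,t}$, so these $2\omega-2$ sets are exactly the neighbors of $v$. There are $N-(\omega-1)>0$ non-neighbors. So $C=N(v)$ is a cutset of size $2\omega-2$.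

**Step 7: $\omega\ge4$, $\alpha\ge3$.** Here we get the large stable set. Take $k=\min(\alpha,\omega-1)\ge3$. The sets $T''_{1,1},\dots,T''_{k,1}$ all contain $u_{s,0}=c$, so $F''_{1,1},\dots,F''_{k,1}$ all belong to $s_c$, which is stable by Lemma 4. This is a stable set of size $k\geq 3$ inside $C$. A clique contains at most one of its elements, so $C$ is not a union of fewer than $k$ cliques, and the conjecture fails for $(\alpha,\omega)$.

**Step 8: $\omega=3$, $\alpha\ge4$.** Now $|C|=4$ and $k=2$ is forced, so we look at disjointness instead. Take $k=2$, $m_1=m_2=1$ and $g_1,g_2\ge2$, possible since $g_1+g_2=\alpha\ge4$. Drop the index $t=1$ and let $\rho_s=\beta_s+\alpha_0$ be the first point of $G_s$. Here $N=3\alpha_0+1$, and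
$$F'_1=\{c,u_2,\rho_1\},\quad F'_2=\{c,u_1,\rho_2\},\quad F''_s=\{u_s\}\cup Q_s,\quad Q_s=\{\beta_s+2\alpha_0,\ \beta_s-1\},$$
since $\beta_s+3\alpha_0=\beta_s-1$. So $C=\{F'_1,F'_2,F''_1,F''_2\}$. The vertices $F''_1,F''_2$ are non-adjacent, both being in $s_c$, and $F'_s,F''_s$ are non-adjacent, both being in $s_p$ for $p\in I_s$.

Suppose $C=(K_1\setminus\{a\})\cup(L_1\setminus\{b\})$ with disjoint triangles $K_1,L_1$. The two parts are disjoint pairs of adjacent vertices. As $F''_1$ can be paired only with $F'_2$, the parts are $\{F''_1,F'_2\}$ and $\{F''_2,F'_1\}$. By Lemma 4, a triangle containing $F''_1,F'_2$ is $c_p$ with $p\in F''_1\cap F'_2$, and similarly for $F''_2,F'_1$. We compute these intersections.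

We have $\rho_2\notin Q_1$. The point $\beta_1-1$ is the last point of $G_2$ and $\rho_2$ is the first, and $g_2\ge2$. Also $\rho_2=\beta_2+\alpha_0=\beta_1+2\alpha_0+g_1\ne\beta_1+2\alpha_0$ because $0<g_1<N$.

We have $\rho_1\notin Q_2$. The point $\beta_2-1$ is the last point of $G_1$ and $\rho_1$ is the first, and $g_1\ge2$. Also $\beta_2+2\alpha_0=\beta_1+3\alpha_0+g_1=\beta_1+g_1-1$, which differs from $\rho_1=\beta_1+\alpha_0$ because $0\le g_1-1=\alpha_0-g_2<\alpha_0$.

So $F''_1\cap F'_2=\{u_1\}$ and $F''_2\cap F'_1=\{u_2\}$: the only possible triangles are $c_{u_1}$ and $c_{u_2}$. Both contain $v=K$, so they are not disjoint. The conjecture fails for $(\alpha,3)$, $\alpha\ge4$. (Here $C$ *is* a union of two cliques; only the disjoint completion to triangles is impossible.)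

Steps 7 and 8 cover all $\alpha,\omega\ge3$ except $\alpha=\omega=3$. So they prove the "only if" part and the "moreover" part of Theorem 2. The "if" part was proved in Section 4 for $\omega=2$ and $\alpha=2$. The case $\alpha=\omega=3$ remains, and for it we need Theorem 3.

## 8. The rank bound and its equality case

We prove Theorem 3; its notation is in force. A clique cannot meet both $V_1$ and $V_2$, so $N_0+N_1+N_2=n$. Let $\Lambda=A^{-1}$, with rows indexed by $V$ and columns by the indices $1,\dots,n$. By (2), its $(u,i)$ entry is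
$$\Lambda_{u,i}=\tfrac1\omega-[u\in S_i].\tag{6}$$

**Step 1: the bound.** We compute the rank of a submatrix exactly, and bound it below by looking at one clique. Let $\Lambda_1$ be the submatrix of $\Lambda$ with rows $V_2\cup C$ and columns $\mathcal K_1$. For $x\in\mathbb R^{\mathcal K_1}$, extended by $0$, $\Lambda_1x=0$ holds iff $y=\Lambda x$ is supported on $V_1$. Conversely, every $y$ supported on $V_1$ arises: $x=Ay$ has $x_i=\sum_{u\in K_i}y_u$, which is $0$ unless $K_i$ meets $V_1$, so $x$ is supported on $\mathcal K_1$. Since $\Lambda$ is invertible, $\dim\ker\Lambda_1=|V_1|$ and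
$$\mathrm{rank}\,\Lambda_1=N_1-|V_1| .$$

Pick $l\in\mathcal K_2$, which is possible as $V_2\ne\emptyset$ and every vertex lies in an $\omega$-clique, and put $K=K_l$. As $K$ meets $V_2$, it does not meet $V_1$, so $K\subseteq V_2\cup C$. For $i\in\mathcal K_1$ we have $i\ne l$, so $|S_i\cap K|=1$, and by (6) column $i$ of $\Lambda_1$ restricted to $K$ is $\frac1\omega\mathbf 1-e_u$ with $\{u\}=S_i\cap K$. Every $u\in K$ occurs here: since $u\notin V_1\ne\emptyset$, some member $K_i$ of $\mathcal C(u)$ meets $V_1$, which means $u\in S_i$ with $i\in\mathcal K_1$. The $\omega$ vectors $\frac1\omega\mathbf 1-e_u$ are orthogonal to $\mathbf 1$, and their differences $e_{u'}-e_u$ span $\mathbf 1^\perp$, of dimension $\omega-1$. Hence $N_1-|V_1|\ge\omega-1$. By symmetry $N_2-|V_2|\ge\omega-1$. Adding,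
$$|C|-N_0=(n-N_0)-(n-|C|)=(N_1+N_2)-(|V_1|+|V_2|)\ge2\omega-2 .$$
This is the first part of Theorem 3.

From now on $|C|=2\omega-2$. Then $N_0=0$ and $N_s=|V_s|+\omega-1$ for $s=1,2$, since all inequalities are equalities.

**Step 2: the stable sets $T_j$ and families $\mathcal P_j$ (part 1).** Now $\mathrm{rank}\,\Lambda_1=\omega-1$, so the restriction to the rows in $K$ maps the column space of $\Lambda_1$ *onto* a space of the same dimension, hence injectively. Therefore column $i$ of $\Lambda_1$ is determined by its restriction to $K$, i.e. by the point $S_i\cap K$. By (6), column $i$ encodes the set $S_i\cap(V_2\cup C)$. So among the sets $S_i\cap(V_2\cup C)$, $i\in\mathcal K_1$, there are exactly $\omega$ distinct ones; call them $T_1,\dots,T_\omega$. The $\omega$ distinct columns sum on $K$ to $\sum_{u\in K}(\frac1\omega\mathbf 1-e_u)=0$, hence by injectivity they sum to $0$ on all of $V_2\cup C$. At a point $w$ this says $1-\#\{j:w\in T_j\}=0$. So $T_1,\dots,T_\omega$ partition $V_2\cup C$. They are stable, as parts of sets $S_i$. If $l'\in\mathcal K_2$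 and $T_j=S_i\cap(V_2\cup C)$ with $i\in\mathcal K_1$, then $i\ne l'$ and $K_{l'}\subseteq V_2\cup C$, so $|T_j\cap K_{l'}|=|S_i\cap K_{l'}|=1$.

Let $\mathcal P_j=\{K_i:i\in\mathcal K_1,\ S_i\cap(V_2\cup C)=T_j\}$. These families partition the cliques meeting $V_1$. If $u\in T_j$ and $i\in\mathcal K_1$, then $u\in S_i$ iff $K_i\in\mathcal P_j$, because the $T$'s are disjoint. So $\mathcal P_j$ is the set of members of $\mathcal C(u)$ meeting $V_1$. Consequently its members are pairwise disjoint and cover $V_1$ (as $u\notin V_1$). Since $\mathcal C(u)$ does not cover $u$, and this holds for *every* $u\in T_j$, $\mathcal P_j$ covers no point of $T_j$. So $\bigcup\mathcal P_j=V_1\sqcup C_j$ with $C_j\subseteq C\setminus T_j$. Exchanging the roles of $V_1$ and $V_2$ gives $T'_k,\mathcal Q_k,D_k$.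

**Step 3: $H$ is a forest with two components (part 2).** We compare $C_j$ and $D_k$ along the edges of $H$. Every $w\in C$ lies in exactly one $T_j$ and exactly one $T'_k$, so it gives one edge $\ell_jr_k$. As $N_0=0$, every member of $\mathcal C(w)$ meets $V_1$ or $V_2$, so $\mathcal C(w)=\mathcal P_j\cup\mathcal Q_k$. This is a partition of $V\setminus\{w\}$, hence
$$C\setminus\{w\}=C_j\sqcup D_k.\tag{7}$$
So $w$ is determined by $(j,k)$: $H$ is simple, it has $2\omega-2$ edges, and we identify $C$ with $E(H)$. Edges with a common end lie in a common $T_j$ or $T'_k$, so they are non-adjacent vertices of $G$.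

Put $\sigma(\ell_j)=C_j$ and $\sigma(r_k)=C\setminus D_k$. By (7), for every edge $w=\ell_jr_k$,
$$\sigma(r_k)=\sigma(\ell_j)\sqcup\{w\}.\tag{8}$$
In words: crossing the edge $w$ changes the set $\sigma$ only in the element $w$. If $H$ had a cycle, choose an edge $w$ of it. Going once around the cycle, membership of $w$ in $\sigma$ changes exactly once, namely when $w$ is crossed, which is impossible since we return to the starting vertex. So $H$ is a forest. It has $2\omega$ vertices and $2\omega-2$ edges, so it has exactly two components $H_1,H_2$.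

From (8) we read off the following rule.
$$\begin{gathered}\text{If the edge } w \text{ and the vertex } h \text{ are in the same component, then } w\in\sigma(h)\\ \text{iff } h \text{ is on the side of the right end of } w. \text{ On the component}\\ \text{not containing } w, \text{ membership of } w \text{ in } \sigma \text{ is constant.}\end{gathered}\tag{9}$$

**Step 4: counting.** This step collects the equations that will determine the constants in (9). Let $H_s$ have $a_s$ left and $b_s$ right vertices, so $a_1+a_2=b_1+b_2=\omega$ and $|E(H_s)|=a_s+b_s-1$. By (9) these numbers are well defined: $f_1=|\sigma(h)\cap E(H_2)|$ for $h\in H_1$, $f_2=|\sigma(h)\cap E(H_1)|$ for $h\in H_2$, $g_1=|E(H_2)|-f_1$, $g_2=|E(H_1)|-f_2$.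

Root $H_s$ at a left vertex $\ell_j\in H_s$. By (9), an edge of $H_s$ is in $C_j$ iff $\ell_j$ is on the side of its right end, i.e. iff it is the parent edge of a left vertex. So there are $a_s-1$ of them. Rooting at $r_k\in H_s$, an edge of $H_s$ is in $D_k=C\setminus\sigma(r_k)$ iff it is the parent edge of a right vertex. Hence
$$|C_j|=a_s-1+f_s\ \ (\ell_j\in H_s),\qquad |D_k|=b_s-1+g_s\ \ (r_k\in H_s).\tag{10}$$
As $\mathcal P_j$ partitions $V_1\sqcup C_j$ into $\omega$-cliques, and likewise for $\mathcal Q_k$,
$$\omega\ \big|\ |V_1|+|C_j|,\qquad \omega\ \big|\ |V_2|+|D_k|.\tag{11}$$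
All $\omega$ cliques through a vertex of $V_1$ belong to $\mathcal K_1$, and no clique of $\mathcal K_1$ meets $V_2$. So
$$\sum_j|C_j|=\sum_{i\in\mathcal K_1}|K_i\cap C|=\omega N_1-\omega|V_1|=\omega(\omega-1),\qquad \sum_k|D_k|=\omega(\omega-1).\tag{12}$$

**Step 5: the numbers.** We claim that with suitable naming of the components
$$a_1=b_1+1,\qquad b_2=a_2+1,\qquad f_1=|E(H_2)|,\qquad f_2=0.\tag{13}$$

*Case A: $a_1,a_2,b_1,b_2\ge1$.* Put $s_i=a_i+f_i$, so $|C_j|=s_i-1$ for $\ell_j\in H_i$. By (12), $a_1(s_1-1)+a_2(s_2-1)=\omega^2-\omega$, i.e. $a_1s_1+a_2s_2=\omega^2$. By (11), $s_1\equiv s_2\pmod\omega$. As $0\le|C_j|\le2\omega-2$, $|s_1-s_2|\le2\omega-2$. So $s_1-s_2\in\{0,\omega,-\omega\}$.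

If $s_1=s_2$, both equal $\omega$, so $(f_1,f_2)=(\omega-a_1,\omega-a_2)=(a_2,a_1)$. If $s_1=s_2+\omega$, then $\omega s_2+a_1\omega=\omega^2$, so $s_2=\omega-a_1=a_2$, $f_2=0$, and $f_1=a_2+\omega-a_1=2a_2$. If $s_2=s_1+\omega$, then in the same way $(f_1,f_2)=(0,2a_1)$. The same argument for the $D_k$ gives
$$(g_1,g_2)\in\{(b_2,b_1),\ (2b_2,0),\ (0,2b_1)\}.$$
Moreover $f_1+g_1=a_2+b_2-1$ and $f_2+g_2=a_1+b_1-1$.

Suppose $(f_1,f_2)=(a_2,a_1)$. Then $(g_1,g_2)=(b_2-1,b_1-1)$. As $b_2-1\ne b_2,2b_2$, the third option must hold, so $g_2=2b_1\ne b_1-1$, a contradiction. So one of the two other options holds for $(f_1,f_2)$, and exchanging the names of $H_1,H_2$ exchanges them. Hence we may assume $(f_1,f_2)=(2a_2,0)$. Then $g_1=a_2+b_2-1-2a_2=b_2-a_2-1<b_2$, so again the third option holds: $g_1=0$ and $g_2=2b_1$. From $g_1=0$ we get $b_2=a_2+1$ and $f_1=|E(H_2)|$. From $f_2+g_2=a_1+b_1-1=2b_1$ we get $a_1=b_1+1$.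

*Case B: some component has no left vertex.* Being connected and bipartite it is a single right vertex; call it $H_2$. So $a_2=0$, $b_2=1$, $a_1=\omega$, $b_1=\omega-1$, and $E(H_2)=\emptyset$, $f_1=g_1=0=|E(H_2)|$. Each of the $\omega-1$ right vertices of $H_1$ has $|D_k|=b_1-1+g_1=\omega-2$ by (10). So by (12) the right vertex of $H_2$ has $|D_k|=\omega(\omega-1)-(\omega-1)(\omega-2)=2\omega-2=|E(H_1)|$. By (10) this number is $b_2-1+g_2=g_2$, so $f_2=0$.

*Case C: some component has no right vertex.* Then it is a single left vertex; call it $H_1$. So $a_1=1$, $b_1=0$, $a_2=\omega-1$, $b_2=\omega$, $E(H_1)=\emptyset$, $f_2=0$. Each of the $\omega-1$ left vertices of $H_2$ has $|C_j|=a_2-1+f_2=\omega-2$. So by (12) the left vertex of $H_1$ has $|C_j|=2\omega-2=|E(H_2)|$, and this number is $a_1-1+f_1=f_1$.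

This proves (13).

**Step 6: the sets $C_j$, $D_k$ and the congruences (part 4).** By (13), $E(H_2)\subseteq\sigma(h)$ for all $h\in H_1$, and $\sigma(h)\cap E(H_1)=\emptyset$ for all $h\in H_2$. Within a component, (9) says: $w\in C_j$ iff the left end of $w$ is farther from $\ell_j$ than the right end, and $w\in D_k$ iff $r_k$ is on the side of the left end, i.e. the right end is farther from $r_k$. Together these are the four descriptions in part 4.

Put $a=a_1$ and $b=b_2$. By (13), $a=b_1+1\ge1$, $b=a_2+1\ge1$ and $a+b=a_1+a_2+1=\omega+1$. Also $|E(H_2)|=a_2+b_2-1=2a_2$ and $|E(H_1)|=a_1+b_1-1=2b_1$. For $\ell_j\in H_1$, (10) gives $|C_j|=a_1-1+2a_2=2\omega-1-a$, so $|V_1|\equiv a+1\pmod\omega$ by (11). For $r_k\in H_2$, $|D_k|=b_2-1+2b_1=2\omega-1-b$, so $|V_2|\equiv b+1\pmod\omega$.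

**Step 7: subdivided trees (part 3).** We show that the right vertices of $H_1$ and the left vertices of $H_2$ have degree $2$. First, *every $w\in C$ lies in some clique of $\mathcal K_1$ and in some clique of $\mathcal K_2$.* Delete from $G$ all edges that are not in $\omega$-cliques. The partitions of the graphs $G-v$ survive: $\omega$-cliques keep their edges, and stable sets remain stable. So the new graph $G'$ is an $(\alpha,\omega)$-graph. If $w$ were in no clique of $\mathcal K_1$, then in $G'$ it would have no neighbor in $V_1$, since an edge from $w$ to $V_1$ in $G'$ lies in an $\omega$-clique of $G$ meeting $V_1$. Then $C\setminus\{w\}$ separates $V_1$ from $V_2\cup\{w\}$ in $G'$, and $|C\setminus\{w\}|=2\omega-3$ contradicts the bound of Step 1 for $G'$. The case of $\mathcal K_2$ is the same.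

Now let $w=\ell r\in E(H_1)$, with left end $\ell$ and right end $r$. Each $\mathcal P_j$ contains at most one clique through $w$, and it contains one iff $w\in C_j$. So the number of cliques of $\mathcal K_1$ containing $w$ is $\#\{j:w\in C_j\}$. By part 4 this is the number of left vertices of $H_1$ on the $r$-side of $w$, since left vertices of $H_2$ do not contribute. It is positive, so the $r$-side is not just $\{r\}$, i.e. $r$ is not a leaf. As $a_1\ge1$ and $H_1$ is connected, no right vertex of $H_1$ is isolated. Thus all $b_1$ right vertices of $H_1$ have degree at least $2$, and their degrees sum to $|E(H_1)|=2b_1$. So all have degree exactly $2$. Two of them cannot have the same two neighbors, as $H_1$ has no cycle. So $H_1$ is the subdivision of a simple graph $\Theta_1$ on its left vertices, each right vertex being the midpoint of an edge. $\Theta_1$ is connected with $a_1$ vertices and $b_1=a_1-1$ edges, so it is a tree.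

Symmetrically, for $w=\ell r\in E(H_2)$ the number of cliques of $\mathcal K_2$ containing $w$ is $\#\{k:w\in D_k\}$, the number of right vertices of $H_2$ on the $\ell$-side of $w$. It is positive, so $\ell$ is not a leaf. Since $b_2\ge1$, no left vertex of $H_2$ is isolated. So all $a_2$ left vertices of $H_2$ have degree at least $2$, with degree sum $|E(H_2)|=2a_2$, and all have degree exactly $2$. So $H_2$ is the subdivision of a tree $\Theta_2$ on its $b_2$ right vertices. This proves Theorem 3. $\square$

## 9. Paths and stars: reading the two trees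

**Remark.** If $C$ is a union of two cliques, then $\Theta_1,\Theta_2$ are paths. Indeed, by part 2 the edges of $H$ at one vertex form a stable set of $G$, and a stable set in a union of two cliques has at most two elements. So $H$ has maximum degree at most $2$, and so do $\Theta_1$ and $\Theta_2$.

**Example (odd cycles).** For $\omega=2$ we have $a+b=3$, so $(a,b)$ is $(2,1)$ or $(1,2)$. The congruences say that of the two arcs $V_1,V_2$ one has odd and one has even size. This agrees with $|V_1|+|V_2|=2\alpha-1$.

**Example (the graph of Section 6).** Let $V_1=\{v\}$, $C=N(v)$, $V_2=\{a_1,\dots,b_3\}$. Section 6 lists $13$ distinct $4$-cliques and $13$ distinct stable sets of size $3$, so by Lemma 5 these are all. The pairs with empty intersection are $Q$ and $X$, $L_i$ and $Y_i$, $E_i$ and $Z_{i-1}$, $F_i$ and $W_{i+1}$, $R_i$ and $U_{i-1}$. The cliques meeting $V_1$ are $Q,L_1,L_2,L_3$. So the sets $T_j$ are $X,Y_1,Y_2,Y_3$; call the left vertices $\ell_0,\ell_1,\ell_2,\ell_3$ accordingly. The sets $T'_k$ are the traces on $V_1\cup C$ of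 the $Z$'s, $W$'s and $U$'s, i.e. $\{x_i,y_i\}$ for $i=1,2,3$ and $\{v\}$; call the right vertices $r_1,r_2,r_3,r_4$. As edges of $H$,
$$x_i=\ell_0r_i,\qquad y_i=\ell_ir_i\qquad(i=1,2,3).$$
So $H_1$ is the subdivision of the *star* with center $\ell_0$ and leaves $\ell_1,\ell_2,\ell_3$, and $H_2=\{r_4\}$. Hence $(a,b)=(4,1)$, and $|V_1|=1\equiv5$, $|V_2|=6\equiv2\pmod4$. The rule of part 4 gives $C_0=\{y_1,y_2,y_3\}=Q\setminus\{v\}$ and $C_i=\{x_i,y_{i+1},y_{i-1}\}=L_i\setminus\{v\}$. For $r_i$ with $i\leq 3$ the set $D_i$ is $\{x_{i+1},x_{i-1}\}$, the leftover vertices of Section 5, and $D_4=C$ is covered by $R_1,R_2,R_3$. The star is not a path, so by the Remark $C$ is not a union of two cliques.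

## 10. The case $\alpha=\omega=3$

Here $n=10$, $|C|=4$, $|V_1|+|V_2|=6$, and Theorem 3 gives $a+b=4$ with $a,b\ge1$. All trees on at most three vertices are paths, so the obstruction of Section 9 is absent. We show that (1) always holds. Interchanging $V_1$ and $V_2$ interchanges left and right. By (13), $H_1$ is the component with more left than right vertices, so the interchange also exchanges $H_1$ with $H_2$, and $a$ with $b$. So we may assume $(a,b)=(2,2)$ or $(3,1)$. No triangle lies inside $C$, as $N_0=0$.

**Case $(a,b)=(2,2)$.** By the congruences $|V_1|\equiv|V_2|\equiv0\pmod3$, so $|V_1|=|V_2|=3$. The component $H_1$ is a path $\ell_1r_1\ell_2$ with edges $p=\ell_1r_1$, $q=\ell_2r_1$, and $H_2$ is a path $r_2\ell_3r_3$ with edges $t=\ell_3r_2$, $u=\ell_3r_3$. By part 4,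
$$C_1=\{q,t,u\},\qquad C_2=\{p,t,u\},\qquad C_3=\emptyset,$$
and $t,u$ are non-adjacent, since they share $\ell_3$.

*Shape of the families.* $\mathcal P_3$ partitions $V_1$ into triangles, so $V_1$ is a triangle. $\mathcal P_1$ consists of two triangles partitioning $V_1\cup\{q,t,u\}$, each meeting $V_1$. Neither of them is $V_1$, since the other would lie inside $C$. So one of them has exactly two vertices in $C$. As $t,u$ are non-adjacent, these are $\{q,t\}$ or $\{q,u\}$. Exchanging $t$ and $u$ (that is, $r_2$ and $r_3$) if necessary, we may assume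
$$\mathcal P_1=\{\{q,t,x\},\ \{u\}\cup V_1\setminus\{x\}\},\qquad x\in V_1 .$$
In the same way $\mathcal P_2$ is one of
$$\{\{p,t,y\},\ \{u\}\cup V_1\setminus\{y\}\},\qquad \{\{p,u,y\},\ \{t\}\cup V_1\setminus\{y\}\},\qquad y\in V_1 .$$

*Locating $x$ and $y$.* By part 1, triangles meeting $V_1$ meet each of $T'_1\ni p,q$, $T'_2\ni t$, $T'_3\ni u$ exactly once. The triangle $\{q,t,x\}$ gives $x\in T'_3$. In the first alternative $\{p,t,y\}$ gives $y\in T'_3$ too. The triangle $V_1$ meets $T'_3$ once, so $x=y$, and $\{u\}\cup V_1\setminus\{x\}$ belongs to both $\mathcal P_1$ and $\mathcal P_2$. This is impossible since these families are disjoint. So the second alternative holds, and $\{p,u,y\}$ gives $y\in T'_2$, so $x\ne y$. Then $K=\{q,t,x\}$ and $L=\{p,u,y\}$ are disjoint triangles and $C=(K\setminus\{x\})\cup(L\setminus\{y\})$.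

**Case $(a,b)=(3,1)$.** $\Theta_1$ is a tree on three vertices, so $H_1$ is a path $\ell_1r_1\ell_2r_2\ell_3$ with edges $e_1=\ell_1r_1$, $e_2=\ell_2r_1$, $e_3=\ell_2r_2$, $e_4=\ell_3r_2$, and $H_2=\{r_3\}$. By part 4,
$$C_1=\{e_2,e_4\},\qquad C_2=\{e_1,e_4\},\qquad C_3=\{e_1,e_3\},\qquad D_3=C,$$
and by part 2 the pairs $e_1e_2$, $e_2e_3$, $e_3e_4$ are non-edges of $G$. The congruences give $|V_1|\equiv1$, $|V_2|\equiv2\pmod3$, so $(|V_1|,|V_2|)=(4,2)$ or $(1,5)$.

*Subcase $|V_2|=2$.* $\mathcal Q_3$ consists of two triangles partitioning $V_2\cup C$, each meeting $V_2$. So each has exactly one vertex in $V_2$ and two in $C$. Since $e_2$ is not adjacent to $e_1,e_3$, it is together with $e_4$: the triangles are $K=\{e_2,e_4,y\}$ and $L=\{e_1,e_3,x\}$ with $V_2=\{x,y\}$. They are disjoint and $C=(K\setminus\{y\})\cup(L\setminus\{x\})$.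

*Subcase $V_1=\{v\}$, $|V_2|=5$.* Now $\mathcal P_1=\{\{v,e_2,e_4\}\}$ and $\mathcal P_3=\{\{v,e_1,e_3\}\}$, so both halves of $C$ are available with $v$ as the extra vertex. We need one of them with a different extra vertex. The vertex $e_1$ is in $C_2$ and $C_3$ only, so it lies in exactly two triangles meeting $V_1$. It lies in three triangles, none inside $C$, so it lies in exactly one triangle $\tau$ meeting $V_2$.

We claim $e_4\notin\tau$. The set $T_1\cap C$ consists of the edges at $\ell_1$, so $T_1\cap C=\{e_1\}$. By part 1, $T_1$ meets each of the $N_2=|V_2|+2=7$ triangles meeting $V_2$ exactly once. Count these incidences by the points of $T_1$: $e_1$ contributes $1$ and each point of $T_1\cap V_2$ contributes $3$. So $1+3|T_1\cap V_2|=7$, and there is some $z\in T_1\cap V_2$. The members of $\mathcal C(z)$ meeting $V_1$ form $\mathcal P_1=\{\{v,e_2,e_4\}\}$. The vertex $e_1\ne z$ is covered by $\mathcal C(z)$, but not by $\{v,e_2,e_4\}$; so it is covered by a triangle meeting $V_2$, i.e. by $\tau$. As members of a partition, $\tau$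 and $\{v,e_2,e_4\}$ are disjoint. This proves the claim.

$\mathcal Q_3$ partitions $V_2\cup C$ into three triangles, each meeting $V_2$. They contain the four points of $C$, and each contains at most two of them, so one has the form $\{e,e',x\}$ with $e,e'\in C$ and $x\in V_2$. The non-edges leave $\{e_1,e_3\}$, $\{e_1,e_4\}$, $\{e_2,e_4\}$ for $\{e,e'\}$. If it were $\{e_1,e_4\}$, the triangle would contain $e_1$ and meet $V_2$, so it would be $\tau$, against the claim. If $\{e,e'\}=\{e_1,e_3\}$, take $K=\{e_1,e_3,x\}$ and $L=\{v,e_2,e_4\}$. If $\{e,e'\}=\{e_2,e_4\}$, take $K=\{e_2,e_4,x\}$ and $L=\{v,e_1,e_3\}$. In both cases $K\cap L=\emptyset$ and $C=(K\setminus\{x\})\cup(L\setminus\{v\})$.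

So the conjecture holds for $\alpha=\omega=3$. Together with Sections 4 and 7 this completes the proof of Theorem 2. $\square$
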